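# A single metric cannot model all $\mathbb H$-regular hypersurfaces of the Heisenberg group

## 1. Lipschitz intrinsic graphs in $\mathbb H^1$ look like vertical planes

A $C^1$ hypersurface in Euclidean space is locally bi-Lipschitz to a hyperplane, so one metric space serves as a local model for all of them. The Heisenberg group $\mathbb H^n$ has its own notion of $C^1$ hypersurface and its own metric. We ask whether there is again one fixed metric on $\mathbb R^{2n}$ that models all these surfaces. We begin with a class of surfaces for which the answer is yes.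

**Heisenberg group.** Identify $\mathbb H^n=\mathbb C^n\times\mathbb R$ with $\mathbb R^{2n+1}$, with points $(x,y,t)$, $x,y\in\mathbb R^n$, and law
$$(x,y,t)\cdot(x',y',t')=\Big(x+x',\,y+y',\,t+t'+2\sum_{j=1}^n(x_j'y_j-x_jy_j')\Big).$$
The left-invariant horizontal fields are $X_j=\partial_{x_j}+2y_j\partial_t$ and $Y_j=\partial_{y_j}-2x_j\partial_t$. The left-invariant metric is $d_\infty(P,Q)=d_\infty(Q^{-1}\cdot P,0)$ with $d_\infty((x,y,t),0)=\max\{|(x,y)|,|t|^{1/2}\}$; it is equivalent to the Carnot–Carathéodory metric, and it induces the Euclidean topology. Moving by $\varepsilon$ in $t$ from the origin costs $\varepsilon^{1/2}$.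

**$\mathbb H$-regular surfaces.** For $U\subset\mathbb H^n$ open, $\mathbf C^1_{\mathbb H}(U)$ is the set of continuous $f:U\to\mathbb R$ whose distributional horizontal gradient $\nabla_{\mathbb H}f=(X_1f,\dots,X_nf,Y_1f,\dots,Y_nf)$ is continuous. A set $S$ is an *$\mathbb H$-regular surface* if each $P\in S$ has an open neighborhood $U$ and an $f\in\mathbf C^1_{\mathbb H}(U)$ with $S\cap U=\{f=0\}$ and $\nabla_{\mathbb H}f\ne0$ on $U$. For example, $\{x_1=0\}$ is $\mathbb H$-regular, since $X_1x_1=1$. The function $f=t$ does not certify $\{t=0\}$ near $0$, because $X_jt=2y_j$ and $Y_jt=-2x_j$ all vanish at the origin.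

**Intrinsic graphs.** Let $V_1=\{x_1=0\}\equiv\mathbb R^{2n}$ and $e_1=(1,0,\dots,0)$. For $\omega\subset V_1$ open and $\phi:\omega\to\mathbb R$ continuous, put $\Phi(A)=A\cdot\phi(A)e_1$ and $G^1_{\mathbb H,\phi}=\Phi(\omega)$. Write $A=(\eta,\zeta,\tau)$ with $\eta=y_1$ and $\zeta=(x_2,\dots,x_n,y_2,\dots,y_n)$, where $\zeta$ is absent if $n=1$. Then
$$\Phi(A)=(\phi,x_2,\dots,x_n,\ \eta,y_2,\dots,y_n,\ \tau+2\phi\eta).$$
For $n=1$, the constant $\phi=c$ gives the plane $\{x=c\}$ and $\phi(\eta,\tau)=\eta$ gives the plane $\{x=y\}$. Every $\mathbb H$-regular surface is locally, after a rotation of coordinates, an intrinsic graph with $\phi$ continuous.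

The map $\Phi:\omega\to S=\Phi(\omega)$ is a homeomorphism, since the inverse reads off $\eta,\zeta$ and $\tau=t-2x_1y_1$. So we may work on $\omega$ with the metric $d_\phi(A,A')=d_\infty(\Phi(A),\Phi(A'))$, which induces the Euclidean topology. Since
$$Q^{-1}P=\Big(x-x',\,y-y',\,t-t'+2\sum_j(x_j'y_j-x_jy_j')\Big)\quad\text{for }P=(x,y,t),\ Q=(x',y',t'),$$
and $2\phi\eta-2\phi'\eta'+2(\phi'\eta-\phi\eta')=2(\phi+\phi')(\eta-\eta')$ with $\phi=\phi(A)$, $\phi'=\phi(A')$, we get
$$d_\phi(A,A')=\max\Big\{|(\phi-\phi',\eta-\eta',\zeta-\zeta')|,\ \Big|\tau-\tau'+2(\phi+\phi')(\eta-\eta')+2\sum_{j\ge2}(x_j'y_j-x_jy_j')\Big|^{1/2}\Big\}.\tag{1.1}$$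
In particular $|\eta-\eta'|\le d_\phi(A,A')$. For $\phi\equiv0$ we write $d_N=d_\infty|_{V_1}$. For $n=1$ this is the parabolic metric $\max\{|\eta-\eta'|,|\tau-\tau'|^{1/2}\}$.

**Proposition 1.** Let $n=1$ and let $S=G^1_{\mathbb H,\phi}$ be $\mathbb H$-regular with $\phi$ locally Lipschitz in the Euclidean sense. Then every $P\in S$ has a neighborhood in $S$ that is bi-Lipschitz homeomorphic to an open subset of $(V_1,d_\infty)$.

**Step 1: choose the curves to straighten.** A curve $(\eta(s),\tau(s))$ that is Lipschitz for $d_\phi$ must satisfy $|\tau-\tau'+2(\phi+\phi')(\eta-\eta')|\le C|s-s'|^2$, by (1.1). Dividing by $s-s'$ and letting $s'\to s$ gives $\tau'=-4\phi\,\eta'$ where the derivatives exist. So we follow the field $\partial_\eta-4\phi\,\partial_\tau$. Let $(\eta_0,\tau_0)=\Phi^{-1}(P)$. Choose $r_0\in(0,1]$ such that the closed rectangle $N=\{|\eta-\eta_0|\le r_0,\ |\tau-\tau_0|\le r_0\}$ lies in $\omega$; let $K$ be a Lipschitz constant and $M$ a bound for $\phi$ on $N$, and choose $r>0$ with $(1+4M)r<r_0$.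 For $|c-\tau_0|<r$ let $\tau(\cdot\,;c)$ solve
$$\partial_s\tau=-4\phi(s,\tau),\qquad\tau(\eta_0;c)=c,\qquad|s-\eta_0|<r .$$
The solution exists and is unique by Picard–Lindelöf. It stays in $N$, since $|\tau-\tau_0|\le r+4Mr<r_0$. Put $\Psi(s,c)=(s,\tau(s;c))$.

**Step 2: show that $\Psi$ is a homeomorphism onto an open set.** The difference of two solutions satisfies $|\partial_s(\tau(s;c)-\tau(s;c'))|\le4K|\tau(s;c)-\tau(s;c')|$, so by Gronwall
$$e^{-4Kr}|c-c'|\le|\tau(s;c)-\tau(s;c')|\le e^{4Kr}|c-c'|.\tag{1.2}$$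
Hence $\Psi$ is continuous and injective. By invariance of domain it is a homeomorphism onto an open set, which contains $\Psi(\eta_0,\tau_0)=(\eta_0,\tau_0)$.

**Step 3: the upper bound.** Let $A=\Psi(s,c)$, $B=\Psi(s',c')$ and the corner $E=\Psi(s',c)$. Along $\sigma\mapsto\Psi(\sigma,c)$ the function $\phi$ is $K(1+4M)$-Lipschitz in $\sigma$. Therefore
$$\big|\tau(s;c)-\tau(s';c)+2(\phi(A)+\phi(E))(s-s')\big|=\Big|\int_{s'}^s\big(2\phi(A)+2\phi(E)-4\phi(\Psi(\sigma,c))\big)d\sigma\Big|\le4K(1+4M)|s-s'|^2,$$
and by (1.1) $d_\phi(A,E)\le C|s-s'|$. The points $E,B$ have the same $\eta$, so $d_\phi(E,B)=\max\{|\phi(E)-\phi(B)|,|\tau(s';c)-\tau(s';c')|^{1/2}\}$. By (1.2), $|\phi(E)-\phi(B)|\le C|c-c'|\le C|c-c'|^{1/2}$, so $d_\phi(E,B)$ is comparable to $|c-c'|^{1/2}$. Thus $d_\phi(A,B)\le C(|s-s'|+|c-c'|^{1/2})$.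

**Step 4: the lower bound.** By (1.1), $|s-s'|\le d_\phi(A,B)$. Moreover
$$|c-c'|^{1/2}\le C\,d_\phi(E,B)\le C\big(d_\phi(E,A)+d_\phi(A,B)\big)\le C'd_\phi(A,B).$$
So $\Phi\circ\Psi$ is bi-Lipschitz from an open subset of $(V_1,d_\infty)$ onto a neighborhood of $P$ in $S$. $\square$

What changes in general? The function $\phi$ of an $\mathbb H$-regular graph need not be Lipschitz, and for a merely continuous $\phi$ the equation $\tau'=-4\phi$ can lose uniqueness, so Step 2 is no longer available. For example, take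
$$\phi(\eta,\tau)=-\tfrac m4\,\tau_+^{1-1/m},\qquad\text{so that}\qquad \tau'=m\,\tau_+^{1-1/m}.$$
From the origin start the solution $\tau=0$ and the solution $\tau=\eta^m$ ($\eta\ge0$). The two curves form a *fork*. No change of variables of the above type can straighten both prongs.

## 2. Why one bad surface is not enough, and what is true

Here is the question in precise form. It is posed in "Intrinsic Regular Hypersurfaces in Heisenberg Groups" (doi:10.1007/bf02922114).

**Problem.** Fix $n\ge1$. Does there exist a metric $\rho$ on $V_1\equiv\mathbb R^{2n}$ inducing the Euclidean topology, such that for every $\mathbb H$-regular surface $S=G^1_{\mathbb H,\phi}$, with $\omega\subset V_1$ open and $\phi:\omega\to\mathbb R$ continuous, and every $P\in S$, there are a nonempty open $\tilde\omega\subset V_1$, a relatively open neighborhood $\mathcal U$ of $P$ in $S$, and a homeomorphism $\tilde\Phi:\tilde\omega\to\mathcal U$ that is bi-Lipschitz from $(\tilde\omega,\rho)$ to $(\mathcal U,d_\infty)$?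

Two facts are given with the problem. If $S$ is $\mathbb H$-regular, there is a metric $\rho_\phi$ on $\omega$, *depending on* $\phi$, for which $\Phi$ is locally bi-Lipschitz. And for $n=1$ there are $\mathbb H$-regular graphs whose $\phi$ is not locally Lipschitz for the parabolic metric. We shall use neither.

The natural first attempt is to exhibit one surface that is not locally bi-Lipschitz to the vertical plane $(V_1,d_N)$. We shall do this in a few lines in Section 3, but it does not answer the question, because $\rho$ need not be $d_N$, and $\tilde\omega$ may be chosen according to $S$ and $P$. One metric can hold different models in different places.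

**Remark.** *For any sequence of intrinsic graphs $S_k$ with points $P_k\in S_k$, there is a metric on $V_1$, inducing the Euclidean topology, that works for all pairs $(S_k,P_k)$.* Let $S_k$ be the graph of $\phi_k:\omega_k\to\mathbb R$ and $P_k=\Phi_k(A_k)$. Take a closed Euclidean ball in $\omega_k$ centered at $A_k$, and carry it by a similarity onto the closed unit ball $K_k$ centered at $3k e$, where $e$ is a fixed unit vector of $\mathbb R^{2n}$. The set $\bigcup_kK_k$ is closed. Give $K_k$ the image of the metric $\min\{d_{\phi_k},1\}$, and give points in different balls distance $1$; this metric induces the Euclidean topology of $\bigcup_k K_k$. By Hausdorff's extension theorem for metrics (a metric inducing the topology of a closed subset of a metrizable space extends to a metric inducing the topology of the whole space), it extends to $V_1$. A small open ball around $3ke$ is then isometric to a neighborhood of $P_k$ in $S_k$.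

So countably many bad surfaces do not suffice. But $V_1$ has a countable base of open sets. *Uncountably many* surfaces with pairwise incompatible germs at a point do suffice, since two of them would have to use the same basic open set. A fork has a parameter, the order $m$ of contact of its prongs. The plan is to show that bi-Lipschitz maps detect $m$.

Let $I_1=(2,\infty)$ and $I_n=(1,\infty)$ for $n\ge2$.

**Theorem 1.** For every $n\ge1$ there is no metric $\rho$ as in the Problem.

**Theorem 2.** For every $n\ge 1$ there are $\mathbb H$-regular intrinsic graphs $S_m=G^1_{\mathbb H,\phi_m}\ni 0$, $m\in I_n$, such that for $m\ne m'$ no relatively open neighborhood of $0$ in $S_{m'}$ is bi-Lipschitz homeomorphic to a relatively open subset of $S_m$. Here $\phi_m\in C^{0,1-1/m}_{loc}$ if $n=1$, and $\phi_m\in C^{1,1-1/m}_{loc}$ (Euclidean) if $n\ge2$. Consequently, if a metric space $M$ has the property that every $\mathbb H$-regular intrinsic graph is, near each of its points, bi-Lipschitz homeomorphic to an open subset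 of $M$, then every dense subset of $M$ has at least $2^{\aleph_0}$ elements; this bound is attained. The lower bound persists if only $C^{0,\alpha}_{loc}$ functions $\phi$ ($n=1$), or only Euclidean $C^{1,\alpha}_{loc}$ functions $\phi$ ($n\ge2$), are considered, for any fixed $\alpha<1$.

**Theorem 3.** Let $S=G^1_{\mathbb H,\phi}$ be $\mathbb H$-regular. If $n=1$ and $\phi$ is locally Lipschitz (Euclidean), or if $n\ge2$ and $\phi\in C^{1,1}_{loc}$ (Euclidean), then every $P\in S$ has a neighborhood in $S$ bi-Lipschitz homeomorphic to an open subset of $(V_1,d_\infty)$. So on these classes $\rho=d_\infty|_{V_1}$ has the required property, while by Theorem 2 no $\rho$ works for $C^{0,\alpha}$ (resp. $C^{1,\alpha}$), $\alpha<1$.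

The case $n=1$ of the first assertion of Theorem 3 is Proposition 1.

## 3. Horizontal curves and the contact exponent of a fork

A piecewise $C^1$ curve $\sigma=(\eta,\zeta,\tau)$ in $\omega$ with $\phi\circ\sigma$ piecewise $C^1$ is called *$\phi$-horizontal* if
$$\tau'=-4\phi\,\eta'+2\sum_{j\ge2}(y_jx_j'-x_jy_j').\tag{3.1}$$
Its length is $\ell(\sigma)=\int|(\eta',\zeta')|$. For $n=1$ and $\phi=c$ these curves satisfy $\tau+4c\eta=\text{const}$ on each connected piece.

**Lemma 1.** If $\sigma:[0,1]\to\omega$ is $\phi$-horizontal, then $d_\phi(\sigma(0),\sigma(1))\le\int_0^1|((\phi\circ\sigma)',\eta',\zeta')|\,ds$.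

*Proof.* Along $\Phi\circ\sigma$ we have $t=\tau+2\phi\eta$, so $t'=2(\eta\phi'-\phi\eta')+2\sum_{j\ge2}(y_jx_j'-x_jy_j')$. Since $x_1=\phi$ and $y_1=\eta$, this says $t'=2\sum_{j\ge1}(y_jx_j'-x_jy_j')$, that is, $\Phi\circ\sigma$ is horizontal in $\mathbb H^n$. By left-invariance we may translate so that the curve starts at $0$. Let $z=(x,y)$ and $\ell(u)=\int_0^u|z'|$. Then $|z|\le\ell$ and $|t|\le\int2|z||z'|\le\int2\ell\ell'=\ell^2$, so the $d_\infty$-distance from $0$ is at most $\ell$. $\square$

**Forks.** Let $\kappa>1$. Consider $G_1,G_2:[0,a]\to(\omega,d_\phi)$ with $G_1(0)=G_2(0)=Q$, where $Q$ has $\eta$-coordinate $\eta_0$, such that for some $\Lambda\ge1$ and all $s,s'\in[0,a]$: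

* (i) $\Lambda^{-1}|s-s'|\le d_\phi(G_i(s),G_i(s'))\le\Lambda|s-s'|$ for $i=1,2$;
* (ii) $d_\phi(G_1(s),G_2(s))\le\Lambda s^\kappa$;
* (iii) $d_\phi(G_1(s),G_2(s'))\ge\Lambda^{-1}s^\kappa$.

So the prongs are bi-Lipschitz arcs that separate exactly at rate $s^\kappa$, and (iii) says that this cannot be repaired by reparametrizing one of them. The three conditions persist if $a$ is decreased. With another $\Lambda$ and the same $\kappa$, they also persist under composition with a bi-Lipschitz map. Let $\eta_i(s)$ be the $\eta$-coordinate of $G_i(s)$; it is continuous, since $|\eta-\eta'|\le d_\phi$.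

**Lemma 2.** Suppose that, after decreasing $a$, $G_i(s)=c_i(\eta_i(s))$ for $i=1,2$, where $c_i$ is a map on an interval containing $\eta_0$ and $\eta_i([0,a])$, the point $c_i(\eta)$ has $\eta$-coordinate $\eta$, $c_i(\eta_0)=Q$, and $d_\phi(c_i(\eta),Q)\le C|\eta-\eta_0|$. Then:

* (O1) $s/(C\Lambda)\le|\eta_i(s)-\eta_0|\le\Lambda s$;
* (O2) $\eta_1,\eta_2$ are both strictly increasing or both strictly decreasing;
* (O3) $c_1,c_2$ do not coincide on any one-sided neighborhood of $\eta_0$ on the corresponding side.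

*Proof.* By (i), $G_i=c_i\circ\eta_i$ is injective, so the continuous function $\eta_i$ is injective, hence strictly monotone.

(O1): $|\eta_i(s)-\eta_0|\le d_\phi(G_i(s),Q)\le\Lambda s$, and $\Lambda^{-1}s\le d_\phi(G_i(s),Q)\le C|\eta_i(s)-\eta_0|$.

(O2): If the directions were opposite, then $\eta_0$ would lie between $\eta_1(s)$ and $\eta_2(s)$, so
$$\Lambda s^\kappa\ge d_\phi(G_1(s),G_2(s))\ge|\eta_1(s)-\eta_2(s)|\ge|\eta_1(s)-\eta_0|\ge s/(C\Lambda),$$
which is false for small $s>0$ because $\kappa>1$.

(O3): Suppose they coincide. For small $s>0$, (O2) and the intermediate value theorem give $s'$ with $\eta_2(s')=\eta_1(s)$. Then $G_2(s')=c_2(\eta_1(s))=c_1(\eta_1(s))=G_1(s)$, contradicting (iii). $\square$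

**The flat plane for $n=1$ contains no fork.** If $G=(\eta,\tau)$ satisfies (i) in $(V_1,d_N)$, then $|\tau(s)-\tau(s')|\le\Lambda^2|s-s'|^2$, so $\tau$ is constant. Hence two such arcs from $Q=(\eta_0,\tau_0)$ lie on the same line $c(\eta)=(\eta,\tau_0)$, with $d_N(c(\eta),Q)=|\eta-\eta_0|$. This contradicts (O3). So a surface that contains a fork is not locally flat at the fork.

## 4. Forks in $\mathbb H^1$ and the exponent $m/2$

Let $n=1$, $m>2$, $\beta=1-\frac1m\in(\frac12,1)$, and
$$\phi_m(\eta,\tau)=-\tfrac m4\tau_+^\beta\quad\text{on }\omega_m=\{|\tau|<\tau_m\},\qquad S_m=G^1_{\mathbb H,\phi_m},$$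
where $\tau_m\in(0,1)$ satisfies $m\tau_m^{\beta-1/2}\le1$. Note that $\phi_m\in C^{0,1-1/m}$.

**Step 1: $S_m$ is $\mathbb H$-regular.** We need a defining function with continuous horizontal gradient. The obvious $x+\frac m4\tau_+^\beta$ has a bad $\tau$-derivative near $\tau=0$, so we cut it off at the scale $|x|\sim\tau^{1/2}$. Use coordinates $(x,y,\tau)$ with $\tau=t-2xy$, a volume-preserving polynomial diffeomorphism. As $X\tau=-2y+2y=0$ and $Y\tau=-2x-2x=-4x$, we have $X=\partial_x$ and $Y=\partial_y-4x\partial_\tau$. Let $\chi\in C_c^\infty(\mathbb R)$, $0\le\chi\le1$, $\chi=1$ on $[-1,1]$, $\operatorname{supp}\chi\subset[-2,2]$, $|\chi'|\le2$. On $U=\{|\tau|<\tau_m\}$ put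
$$f=x+\tfrac m4\tau^\beta\chi(x\tau^{-1/2})\ (\tau>0),\qquad f=x\ (\tau\le0).$$
Then $f$ is continuous, and $C^1$ where $\tau\ne0$. For $\tau>0$ and $u=x\tau^{-1/2}$,
$$|Xf-1|=\big|\tfrac m4\tau^{\beta-1/2}\chi'(u)\big|\le\tfrac m2\tau^{\beta-1/2}\le\tfrac12,$$
$$|Yf|=4|x|\,\tfrac m4\,\tau^{\beta-1}\big|\beta\chi(u)-\tfrac12u\chi'(u)\big|\le6m\,\tau^{\beta-1/2},$$
because the last bracket vanishes unless $|x|\le2\tau^{1/2}$ and is at most $\beta+2\le3$. For $\tau<0$, $Xf=1$ and $Yf=0$. Since $\beta>\frac12$, $Xf$ and $Yf$ extend continuously across $\{\tau=0\}$ by $1$ and $0$.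

These extensions are the distributional derivatives. Let $g\in C_c^\infty(U)$. The field $X$ has no $\tau$-component and $Y$ is divergence free, so integration by parts on $\{|\tau|>\delta\}$ gives $\int_{|\tau|>\delta}f\,Xg=-\int_{|\tau|>\delta}(Xf)g$ and
$$\int_{|\tau|>\delta}f\,Yg=-\int_{|\tau|>\delta}(Yf)g+\int4x\big[(fg)(x,y,\delta)-(fg)(x,y,-\delta)\big]dx\,dy .$$
The last term tends to $0$ as $\delta\to0$, by continuity of $fg$. So $f\in\mathbf C^1_{\mathbb H}(U)$ and $Xf\ge\frac12$.

For fixed $(y,\tau)$, $f$ is strictly increasing in $x$. Its only zero is $x=\phi_m(\tau)$, because $|\phi_m(\tau)|=\frac m4\tau_+^{\beta-1/2}\tau_+^{1/2}\le\frac14\tau_+^{1/2}$, where $\chi=1$. Hence $S_m=\{f=0\}\cap U$.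

**Step 2: the fork at $0$ has exponent $m/2$.** For small $s\ge0$ let $A(s)=(s,0)$ and $R(s)=(s,s^m)$. Here (1.1) reads
$$d_\phi=\max\{|(\phi-\phi',\eta-\eta')|,\ |\tau-\tau'+2(\phi+\phi')(\eta-\eta')|^{1/2}\}.$$
Clearly $d(A(s),A(s'))=|s-s'|$. On $R$, $\phi_m=-\frac m4s^{m-1}$ and $\tau'=ms^{m-1}=-4\phi_m\eta'$, so $R$ is $\phi_m$-horizontal. By Lemma 1, $|s-s'|\le d(R(s),R(s'))\le C|s-s'|$. We claim that for small $s,s'\ge0$
$$d(A(s),R(s))\le Cs^{m/2},\qquad d(A(s),R(s'))\ge c\,s^{m/2}.\tag{4.1}$$
First, $d(A(s),R(s))=\max\{\frac m4s^{m-1},s^{m/2}\}$, and $m-1>\frac m2$ since $m>2$. For the second inequality, if $|s-s'|\ge\frac s{2m}$, then $d\ge\frac s{2m}\ge c\,s^{m/2}$. Otherwise $s'\ge\frac s2$ and $s\le\frac{2m}{2m-1}s'$, so $|s-s'|\le\frac{s'}{2m-1}\le\frac{s'}m$ and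
$$d^2\ge\big|s'^m+\tfrac m2s'^{m-1}(s-s')\big|\ge\tfrac12s'^m\ge2^{-m-1}s^m.$$
So $A,R$ satisfy (i)–(iii) with $\kappa=m/2>1$. As $\phi_m$ does not depend on $\eta$, $d_{\phi_m}$ is invariant under translations in $\eta$, and (4.1) holds with origin $(\eta_0,0)$ as well.

**Proposition A.** Let $m,m'>2$. If a neighborhood of $0$ in $(\omega_{m'},d_{\phi_{m'}})$ admits a bi-Lipschitz embedding $F$ into $(\omega_m,d_{\phi_m})$, then $m=m'$.

*Proof.* Let $G_1=F\circ A$, $G_2=F\circ R$, with $A,R$ the arcs for $m'$ on a small $[0,a]$. They satisfy (i)–(iii) with $\kappa=m'/2$. Let $Q=F(0)=(\eta_0,\tau_0)$, $\phi=\phi_m$, $d=d_{\phi_m}$. We do not know where $Q$ is, so we classify all possible prongs.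

**Step 1: Lipschitz arcs follow the field.** Let $G=(\eta,\tau)$ be either arc. By (i), $\eta$ is Lipschitz and
$$|\tau(s)-\tau(s')+2(\phi(G(s))+\phi(G(s')))(\eta(s)-\eta(s'))|\le\Lambda^2|s-s'|^2.$$
As $\phi$ is bounded, $\tau$ is Lipschitz. Dividing by $s-s'$ and letting $s'\to s$ gives $\tau'=-4\phi\eta'=m\tau_+^{1-1/m}\eta'$ a.e. So $\tau$ is locally constant on $\{\tau<0\}$. On $\{\tau>0\}$ the locally Lipschitz function $\tau^{1/m}-\eta$ has derivative $\frac1m\tau^{1/m-1}\tau'-\eta'=0$ a.e. and is locally constant.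

**Step 2: $Q$ lies on $\{\tau=0\}$.** If $\tau_0<0$, then for small $a$ both arcs have $\tau\equiv\tau_0$ and lie on $c(\eta)=(\eta,\tau_0)$, where $d(c(\eta),c(\eta'))=|\eta-\eta'|$. This contradicts (O3) with $c_1=c_2=c$. If $\tau_0>0$, then for small $a$ both arcs lie on $c(\eta)=(\eta,(\eta-\eta_0+\tau_0^{1/m})^m)$, which near $\eta_0$ is a smooth $\phi$-horizontal curve. By Lemma 1, $d(c(\eta),Q)\le C|\eta-\eta_0|$, and (O3) is contradicted again. So $\tau_0=0$.

**Step 3: the possible prongs at $Q=(\eta_0,0)$.** First, $\tau\ge0$ on $[0,a]$. Indeed, on a component of the relatively open set $\{\tau<0\}$ the function $\tau$ is a negative constant. By continuity the component is also closed, hence equals $[0,a]$, contradicting $\tau(0)=0$. Next let $J=\{s:\tau(s)>0\}$, so $0\notin J$. Let $J'$ be a component of $J$ with left end $b\notin J$. On $J'$, and at its ends by continuity, $\tau^{1/m}=\eta-\eta(b)$. If the right end $e$ were not in $J$, then $\tau(e)=0=\tau(b)$ and $\eta(e)=\eta(b)$, so $G(e)=G(b)$, contradicting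 injectivity. So every component has the form $(b,a]$; thus $J=\emptyset$ or $J=(b,a]$. Decreasing $a$ (to $b$ if $b>0$), we may assume $J=\emptyset$ or $J=(0,a]$. In the first case $\tau\equiv0$. In the second, $G(s)=(\eta(s),(\eta(s)-\eta_0)^m)$ with $\eta(s)>\eta_0$ for $s>0$. So $G_i=c_i\circ\eta_i$ with
$$c_i(\eta)=(\eta,0)\qquad\text{or}\qquad c_i(\eta)=(\eta,(\eta-\eta_0)_+^m).$$
By the estimates for the model arcs, $d(c_i(\eta),Q)\le C|\eta-\eta_0|$ near $\eta_0$, so Lemma 2 applies. The two types coincide for $\eta\le\eta_0$. By (O2) and (O3), both $\eta_i$ increase and there is exactly one $c_i$ of each type.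

**Step 4: compare exponents.** For small $s$ take $s'$ with $\eta_2(s')=\eta_1(s)$. Then (iii), the first part of (4.1), and (O1) give $\Lambda^{-1}s^{m'/2}\le C(\eta_1(s)-\eta_0)^{m/2}\le C's^{m/2}$, so $m'\ge m$. On the other hand (ii), the second part of (4.1) applied with the displacement of the prong on $\{\tau=0\}$ in the role of $s$, and (O1) give $\Lambda s^{m'/2}\ge d(G_1(s),G_2(s))\ge c's^{m/2}$, so $m'\le m$. $\square$

## 5. The characteristic field for $n\ge2$, its flow boxes, and rigidity

Proposition A rests on Step 1 of its proof: a Lipschitz arc must follow one fixed field. For $n\ge2$ this is false already in the flat model. The space $(V_1,d_N)$ is the group $\mathbb R_\eta\times\mathbb H^{n-1}$. Write $h=(\zeta,\tau)\in\mathbb H^{n-1}$, and let $d_0$ be the metric $d_\infty$ of $\mathbb H^{n-1}$. Here any two points are joined by a horizontal curve, and we record this with a bound.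

**(5.1)** *Any $h,h'\in\mathbb H^{n-1}$ are joined by a piecewise $C^1$ horizontal curve of length $\le3\,d_0(h,h')$.* By left-invariance let $h'=0$, $h=(\zeta,\tau)$. The segment from $0$ to $(\zeta,0)$ is horizontal. The horizontal lift from $0$ of a circle through $0$ in the $(x_2,y_2)$-plane enclosing area $|\tau|/4$, suitably oriented, ends at $(0,\tau)$, since $\oint2(y\,dx-x\,dy)=\mp4\cdot\text{area}$. Its length is $2\pi\cdot\frac12\sqrt{|\tau|/\pi}=\sqrt{\pi|\tau|}$. Left-translate the lift by $(\zeta,0)$; it then runs from $(\zeta,0)$ to $(\zeta,0)\cdot(0,\tau)=(\zeta,\tau)$. The total length is $|\zeta|+\sqrt{\pi|\tau|}\le3\,d_0(h,0)$.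

So arcs alone carry too little information. We need curves that bi-Lipschitz *homeomorphisms* must respect. In the flat group the $\eta$-direction is special: it is horizontal and it commutes with everything. We find its analogue on a graph, show that it can be straightened when $\phi$ is smooth, and show that bi-Lipschitz maps preserve it.

**Finding the field.** Throughout, $j\ge2$, and $X_j=\partial_{x_j}+2y_j\partial_\tau$, $Y_j=\partial_{y_j}-2x_j\partial_\tau$ on $V_1$. For $\phi$ of class $C^1$ put
$$W=\partial_\eta-4\phi\,\partial_\tau,\qquad\theta=d\tau-2\sum_j(y_jdx_j-x_jdy_j)+4\phi\,d\eta,\qquad\theta_0=d\tau-2\sum_j(y_jdx_j-x_jdy_j).$$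
By (3.1), a curve is $\phi$-horizontal iff it is tangent to $\ker\theta=\mathrm{span}\{X_j,Y_j,W\}$; the form $\theta_0$ corresponds to $\phi=0$. Assume for the moment that $\phi$ is smooth. We look for $V=W+\sum(a_jX_j+b_jY_j)$ whose flow preserves $\ker\theta$. The coframe dual to $X_j,Y_j,W,\partial_\tau$ is $dx_j,dy_j,d\eta,\theta$, so
$$d\phi=\sum_j(X_j\phi\,dx_j+Y_j\phi\,dy_j)+W\phi\,d\eta+\phi_\tau\,\theta,\qquad d\theta=4\sum_jdx_j\wedge dy_j+4\,d\phi\wedge d\eta .$$
As $\theta(V)=0$, Cartan's formula gives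
$$\mathcal L_V\theta=i_Vd\theta=4\sum_j(a_jdy_j-b_jdx_j)+4(V\phi)\,d\eta-4\,d\phi .$$
For this to be a multiple of $\theta$ we must have $a_j=Y_j\phi$ and $b_j=-X_j\phi$. We therefore set
$$V=W+\sum_j\big((Y_j\phi)X_j-(X_j\phi)Y_j\big).$$
Then $V\phi=W\phi$, the $d\eta$-coefficient vanishes as well, and
$$\mathcal L_V\theta=-4\phi_\tau\,\theta.\tag{5.2}$$
For $n=2$ and $\phi=x$ (writing $x=x_2$, $y=y_2$) we get $V=\partial_\eta-\partial_y-2x\partial_\tau$, whose flow $(\eta,x,y,\tau)\mapsto(\eta+s,x,y-s,\tau-2xs)$ preserves $\theta=d\tau-2(y\,dx-x\,dy)+4x\,d\eta$. Note that $V$ contains first derivatives of $\phi$. It is Lipschitz when $\phi\in C^{1,1}$, and it may be only Hölder continuous when $\phi\in C^{1,\alpha}$.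

**Lemma 3 (flow box).** Let $n\ge2$, $A_0=(\eta_0,h_0)$, $R\in(0,1]$, and let $\phi$ be $C^\infty$ near the closed Euclidean ball $Q_R=\{|A-A_0|\le R\}$ with $|\phi|,|D\phi|,|D^2\phi|\le K$ there. Then there are $r>0$, $L\ge1$ depending only on $n,K,R,|A_0|$ such that, with $D_r=\{(s,h):|s|<r,|h-h_0|<r\}$, the map $\Psi(s,h)=\exp(sV)(\eta_0,h)$ is a diffeomorphism of $D_r$ onto an open set $\Psi(D_r)\ni A_0$ in $Q_R$, and
$$L^{-1}d_N(p,q)\le d_\phi(\Psi(p),\Psi(q))\le L\,d_N(p,q),\qquad p,q\in D_r .\tag{5.3}$$
$\Psi$ maps the lines $\{h=\mathrm{const}\}$ to integral curves of $V$, on which $\eta=\eta_0+s$.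

*Proof.* Constants $C,C_1$ depend only on $n,K,R,|A_0|$; $C$ may change from line to line. On $Q_R$ the fields $V,W,X_j,Y_j$ and $DV$ are bounded by $C_1$. Write $Q_\varrho$ for the concentric closed ball of radius $\varrho$.

**Step 1: $\Psi$ is a diffeomorphism with controlled derivatives.** Since $V\eta=1$, $\Psi(s,h)$ has $\eta$-coordinate $\eta_0+s$. Let $r_1=R/(4(1+C_1))$. For $(s,h)\in D_{r_1}$ the trajectory starts within $r_1$ of $A_0$ and moves at most $C_1r_1$, so it stays in $Q_{R/2}$. By the variational equation and Gronwall, $|\partial_h\Psi|\le e^{C_1r_1}$; also $|\partial_s\Psi|=|V|\le C_1$. Let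
$$T(A)=\big(\eta-\eta_0,\ h\text{-part of }\exp(-(\eta-\eta_0)V)(A)\big).$$
For $A\in\Psi(D_{r_1})$ the flow in this formula runs backward along a trajectory in $Q_{R/2}$. So $T$ is smooth near $A$, $T\circ\Psi=\mathrm{id}$, and $|DT|\le C$ by Gronwall. Hence $D\Psi$ is invertible on $D_{r_1}$, and the injective map $\Psi$ is a diffeomorphism of $D_{r_1}$ onto an open set, with $\Psi^{-1}=T$. Let $r_2=r_1/(2(1+C_1))$. If $A\in Q_{r_2}$, the flow in $T(A)$ stays within $(1+C_1)r_2=r_1/2$ of $A_0$, so $T(A)\in D_{r_1}$; the endpoint of this flow has $\eta$-coordinate $\eta_0$, and flowing forward again gives $\Psi(T(A))=A$. Thus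
$$Q_{r_2}\subset\Psi(D_{r_1})\subset Q_{R/2},\qquad|D\Psi|,|D\Psi^{-1}|\le C.$$

**Step 2: $\Psi$ exchanges $0$-horizontal and $\phi$-horizontal curves.** As $\Psi$ carries $\partial_s$ to $V$, (5.2) gives $\mathcal L_{\partial_s}\Psi^*\theta=-4(\phi_\tau\circ\Psi)\Psi^*\theta$. At $s=0$ we have $\Psi^*\theta=\theta_0$: both vanish on $\partial_s$ because $\theta(V)=0$, and on the slice $\Psi$ is $h\mapsto(\eta_0,h)$, where $\theta$ restricts to $\theta_0$. Since $\theta_0$ does not depend on $s$, solving this linear equation in $s$ gives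
$$\Psi^*\theta=\exp\Big(-4\int_0^s\phi_\tau\circ\Psi\Big)\,\theta_0 .$$
So $\Psi$ maps $0$-horizontal curves to $\phi$-horizontal curves, and $\Psi^{-1}$ conversely. Where $\zeta$ is bounded (and in $Q_R$ for $\theta$), a vector $v$ in $\ker\theta_0$ or $\ker\theta$ has Euclidean norm $\le C|(d\eta,d\zeta)(v)|$. So Euclidean length is $\le C\ell$ on horizontal curves, and by Step 1 $\Psi$ and $\Psi^{-1}$ distort $\ell$ at most by a constant factor.

**Step 3: the upper bound in (5.3).** Let $p=(s,h)$, $q=(s',h')\in D_r$ with $r\le r_1$. Since $\sum(x_j'y_j-x_jy_j')=\sum\big((x_j'-x_j)y_j-x_j(y_j'-y_j)\big)$, we have $d_N(p,q)\le Cr^{1/2}$. By (5.1), $p$ and $q$ are joined by a $0$-horizontal curve, first in the slice $\{s\}\times\mathbb H^{n-1}$ from $h$ to $h'$, then along $\partial_s$, of length $\le4d_N(p,q)\le Cr^{1/2}$. Its $\zeta$-part is bounded, so its Euclidean length is $\le Cr^{1/2}$, and it stays in $D_{r_1}$ if $r$ is small. Its image $\sigma$ is $\phi$-horizontal with $\ell(\sigma)\le Cd_N(p,q)$ and $|(\phi\circ\sigma)'|\le C|(\eta',\zeta')|$.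 Lemma 1 gives $d_\phi(\Psi(p),\Psi(q))\le Cd_N(p,q)$.

**Step 4: the lower bound.** Let $A=\Psi(p)$, $B=\Psi(q)$ and $\delta=d_\phi(A,B)\le Cr^{1/2}$. We build a short $\phi$-horizontal curve from $A$ to $B$ and pull it back. Follow $\pm W$ from $A$ for time $|\eta_B-\eta_A|\le\delta$ to a point $E=(\eta_B,h_E)$; by Lemma 1, $d_\phi(A,E)\le C\delta$. Since $E,B$ have the same $\eta$, (1.1) gives $d_0(h_E,h_B)\le d_\phi(E,B)\le C\delta$. Join $E$ to $B$ inside the slice $\{\eta=\eta_B\}$ by an $\mathbb H^{n-1}$-horizontal curve of length $\le C\delta$, using (5.1); it is $\phi$-horizontal because $\eta'=0$. The concatenation is $\phi$-horizontal with $\ell\le C\delta$, and stays within Euclidean distance $Cr+C\delta\le Cr^{1/2}$ of $A_0$, hence in $Q_{r_2}$ for small $r$. Its $\Psi^{-1}$-image is a $0$-horizontal curve from $p$ to $q$ of length $\le C\delta$, so $d_N(p,q)\le C\delta$ by Lemma 1 with $\phi=0$. $\square$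

**Pansu's theorem.** For $n\ge2$ the group $\mathbb R_\eta\times\mathbb H^{n-1}$ is a Carnot group. Its Lie algebra $\mathbb R\oplus\mathfrak h_{n-1}$ has first layer $\mathrm{span}\{\partial_\eta,X_j,Y_j\}$, which generates the second layer $\mathrm{span}\{\partial_\tau\}$ because $[X_j,Y_j]=-4\partial_\tau$. The dilations are $\delta_\lambda(\eta,\zeta,\tau)=(\lambda\eta,\lambda\zeta,\lambda^2\tau)$, and $d_N$ is left-invariant and homogeneous. Pansu's theorem (Ann. of Math. 129 (1989), 1–60) says that a Lipschitz map $F$ from an open subset of a Carnot group to a Carnot group is Pansu differentiable at a.e. point $p$: $\delta_{1/\lambda}(F(p)^{-1}F(p\,\delta_\lambda v))\to DF_p(v)$ as $\lambda\to0^+$ for every $v$, where $DF_p$ is a continuous group homomorphism commuting with dilations. For example, for $n=2$ the homomorphism $F(\eta,x,y,\tau)=(2\eta+x,x,y,\tau)$ is its own differential at every point. It tilts $X_2$ to $X_2+\partial_\eta$, but it maps the $\eta$-direction to itself.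

**Lemma 4 (rigidity).** Let $n\ge2$ and let $F:U\to U'$ be a bi-Lipschitz homeomorphism between open subsets of $(V_1,d_N)$, with constant $\Lambda$. If $\{(s,h):s\in I\}\subset U$ with $I$ an interval, then the $h$-component of $F(s,h)$ is constant in $s\in I$.

*Proof.* It suffices to prove local constancy, so we work on a box $(s_1,s_2)\times O\subset U$.

**Step 1: the differential preserves the $\eta$-direction.** Where $F$ is Pansu differentiable, $d_N(DF_p(v),0)\ge\Lambda^{-1}d_N(v,0)$. So $DF_p$ is injective and, by dimension, induces an automorphism of $\mathbb R\oplus\mathfrak h_{n-1}$. It preserves the first layer, because it commutes with dilations. It preserves the center, which is $\mathrm{span}\{\partial_\eta,\partial_\tau\}$ because $n\ge2$. Hence it preserves their intersection $\mathrm{span}\{\partial_\eta\}$.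

**Step 2: integrate along lines.** By Fubini, for a.e. $h\in O$ the map $F$ is Pansu differentiable at $(s,h)$ for a.e. $s\in(s_1,s_2)$. Fix such an $h$ and let $v=(1,0)\in\mathbb R_\eta\times\mathbb H^{n-1}$. Since $(s,h)\cdot\delta_\lambda v=(s+\lambda,h)$ and $DF_{(s,h)}(v)\in\mathbb Rv$, the $\zeta$-component of $s\mapsto F(s,h)$ has right derivative $0$ for a.e. $s$. It is Lipschitz in $s$, since $|\zeta-\zeta'|\le d_N$, so it is differentiable a.e. with derivative $0$ a.e., hence constant. Then the symplectic terms in $d_N(F(s,h),F(s',h))\le\Lambda|s-s'|$ vanish, and the $\tau$-components satisfy $|\tau-\tau'|\le\Lambda^2|s-s'|^2$, so $\tau$ is constant too. By continuity of $F$, this holds for every $h\in O$. $\square$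

## 6. Branching of the characteristic field: the graphs of $m|\zeta|^{-1/m}\sum x_jy_j$

Let $n\ge2$, $m>1$. Now $V$ has to branch. In Section 4 the branching came from the scalar equation $r'=m\,r^{1-1/m}$, and we look for a $\phi$ whose field $V$ contains it. If $\phi$ depends only on $\zeta$, the $\zeta$-part of $V$ is the Hamiltonian field of $\phi$. The Hamiltonian $\sum x_jy_j$ gives $x'=x$, $y'=-y$, and a weight $m|\zeta|^{-1/m}$ turns this into the equation we want. So let $q=\sum_{j\ge2}x_jy_j$ and
$$\phi_m(\eta,\zeta,\tau)=m|\zeta|^{-1/m}q,\qquad\phi_m=0\text{ if }\zeta=0,\qquad\omega=V_1,\qquad S_m=G^1_{\mathbb H,\phi_m}.$$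

**Step 1: regularity.** As a function of $\zeta$, $\phi_m$ is homogeneous of degree $2-\frac1m>1$ and smooth off $0$. So it is $C^1$ with gradient $0$ at $0$, and the gradient $g$ is homogeneous of degree $\alpha=1-\frac1m\in(0,1)$ and smooth off $0$. Such a $g$ is $\alpha$-Hölder. Let $|\zeta|\ge|\zeta'|$. If $|\zeta-\zeta'|\ge|\zeta|/2$, then $|g(\zeta)-g(\zeta')|\le C|\zeta|^\alpha\le C|\zeta-\zeta'|^\alpha$. If not, the segment between them stays in $\{|\cdot|\ge|\zeta|/2\}$, where $|Dg|\le C(|\zeta|/2)^{\alpha-1}\le C|\zeta-\zeta'|^{\alpha-1}$, and integration along it gives the bound. So $\phi_m\in C^{1,1-1/m}_{loc}$. Moreover $S_m=\{x_1=\phi_m(\zeta)\}$ is the zero set of the Euclidean $C^1$ function $f=x_1-\phi_m(\zeta)$, with $X_1f=1$. Hence $S_m$ is $\mathbb H$-regular.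

**Step 2: integral curves of $V$.** Let $\Sigma=\{\zeta=0\}\subset V_1$. Off $\Sigma$, $V$ is smooth. Along its integral curves, parametrized by $\eta$, Euler's formula gives
$$\frac{dx_j}{d\eta}=\partial_{y_j}\phi_m,\quad\frac{dy_j}{d\eta}=-\partial_{x_j}\phi_m,\quad\frac{d\tau}{d\eta}=2\sum_j(y_j\partial_{y_j}\phi_m+x_j\partial_{x_j}\phi_m)-4\phi_m=-\tfrac2m\phi_m,\quad\frac{d\phi_m}{d\eta}=0 .$$
So $\{\phi_m=0\}=\{q=0\}$ is invariant off $\Sigma$. On it the terms with $\nabla|\zeta|^{-1/m}$ carry the factor $q=0$, and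
$$x_j'=m|\zeta|^{-1/m}x_j,\qquad y_j'=-m|\zeta|^{-1/m}y_j,\qquad\tau'=0.\tag{6.1}$$
Write $x=(x_j)_{j\ge2}$, $y=(y_j)_{j\ge2}$. From (6.1), along integral curves in $\{q=0\}\setminus\Sigma$:

* $|x|^2|y|^2$ is constant, since $(|x|^2)'=2m|\zeta|^{-1/m}|x|^2$ and $(|y|^2)'=-2m|\zeta|^{-1/m}|y|^2$;
* if $y=0$, then $x/|x|$ and $|x|^{1/m}-\eta$ are constant, since $|x|'=m|x|^{1-1/m}$;
* if $x=0$, then $y/|y|$ and $|y|^{1/m}+\eta$ are constant, since $|y|'=-m|y|^{1-1/m}$.

**Step 3: the fork at $0$ has exponent $m$.** Fix a unit vector $v$ in $x$-space and put, for $s\ge0$,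
$$\gamma_1(s)=(s,\,s^m(v,0),\,0),\qquad\gamma_2(s)=(s,\,-s^m(v,0),\,0)$$
in coordinates $(\eta,\zeta,\tau)$. For $s>0$ these are integral curves of $V$ off $\Sigma$, starting at $0\in\Sigma$. Along them $\phi_m=0$ and all symplectic terms in (1.1) vanish, so
$$d(\gamma_i(s),\gamma_i(s'))=|(s-s',s^m-s'^m)|,\quad d(\gamma_1(s),\gamma_2(s))=2s^m,\quad d(\gamma_1(s),\gamma_2(s'))\ge s^m+s'^m .$$
On bounded intervals they satisfy (i)–(iii) with $\kappa=m$. Here the prongs separate in $\zeta$, which costs no square root; this is why $m>1$ suffices, while in Section 4 we needed $m>2$.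

**Proposition B.** Let $n\ge2$ and $m,m'>1$. If there is a bi-Lipschitz homeomorphism $F$ from an open neighborhood $O'$ of $0$ in $(V_1,d_{\phi_{m'}})$ onto an open subset of $(V_1,d_{\phi_m})$, then $m=m'$.

*Proof.* Let $G_i=F\circ\gamma_i$ with $\gamma_i$ the arcs for $m'$ on $[0,a]$, where $a$ is so small that $\gamma_i$ lies in $O'$ on a slightly larger interval. The $G_i$ satisfy (i)–(iii) with $\kappa=m'>1$. Put $\phi=\phi_m$, $d=d_{\phi_m}$, $Q=F(0)=(\eta_0,\zeta_0,\tau_0)$; $V$ refers to $\phi_m$.

**Step 1: off $\Sigma$, the images follow $V$.** The claim is: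

(6.2) *If $s_0\in(0,a]$ and $G_i(s_0)\notin\Sigma$, then for $s$ near $s_0$, $G_i(s)=c(\eta_i(s))$, where $c$ is the integral curve of $V$ through $G_i(s_0)$ parametrized by $\eta$, and $\eta_i$ is injective near $s_0$.*

Take flow boxes (Lemma 3) $\Psi'$ at $\gamma_i(s_0)\notin\Sigma$ for $\phi_{m'}$ and $\Psi$ at $G_i(s_0)$ for $\phi_m$, with balls that avoid $\Sigma$. Then $\Psi^{-1}\circ F\circ\Psi'$ is, near the point corresponding to $\gamma_i(s_0)$, a bi-Lipschitz homeomorphism between open subsets of $(V_1,d_N)$. Near $s_0$, $\gamma_i$ lies on a line $\{h=\text{const}\}$ in the first chart. By Lemma 4, $G_i$ lies on such a line in the second, that is, on an integral curve of $V$. Since $G_i=c\circ\eta_i$ is injective near $s_0$, so is $\eta_i$.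

**Step 2: $Q\in\Sigma$.** Suppose $\zeta_0\ne0$. For small $a$, both $G_i$ lie in one flow box $\Psi(D_r)$ around $Q$, off $\Sigma$. By (6.2), their $h$-components in this chart are locally constant on $(0,a]$, hence constant, and equal to that of $Q$ by continuity. So $G_i=c\circ\eta_i$ with the same integral curve $c$, and $d(c(\eta),Q)\le C|\eta-\eta_0|$ by Lemma 3. This contradicts (O3).

**Step 3: the shape of a prong while it is off $\Sigma$.** Now $\zeta_0=0$. Let $G=G_i$ with components $\eta(s),\zeta(s),\tau(s)$, and let $J=\{s\in(0,a]:\zeta(s)\ne0\}$, which is relatively open in $[0,a]$. Let $J'$ be a component of $J$ with left end $b$; then $b\notin J$ and $\zeta(b)=0$.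

By (6.2), $\eta$ is continuous and locally injective on $J'$. It is then strictly monotone on $J'$: otherwise it would take equal values at two points, hence would have an interior extremum between them, near which it is not injective.

By (6.2), $\phi_m\circ G$ is locally constant on $J'$, hence constant, hence $0$ by letting $s\to b$. So $q=0$ along $G|_{J'}$, and the conservation laws of Step 2 before the proposition apply there. Thus $|x||y|$ is constant on $J'$ and tends to $0$ at $b$, so it is $0$. As $\zeta\ne0$ on $J'$, the sets $\{y=0\}$ and $\{x=0\}$ are disjoint, relatively closed, and cover $J'$. By connectedness $y\equiv0$ on $J'$ or $x\equiv0$ on $J'$. Then $\zeta/|\zeta|$, $\tau$ and $|\zeta|^{1/m}\mp\eta$ are constant on $J'$ (sign $-$ if $y\equiv0$, sign $+$ if $x\equiv0$), so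
$$|\zeta|^{1/m}=\pm(\eta-\eta(b))\quad\text{on the closure of }J'.$$

**Step 4: a prong leaves $\Sigma$ at once or never.** If the right end $e$ of $J'$ were not in $J$, then $\zeta(e)=0$ and $\eta(e)=\eta(b)$, contradicting strict monotonicity of $\eta$ on $(b,e)$ together with continuity. So $J=\emptyset$ or $J=(b,a]$. Decreasing $a$, we get $J=\emptyset$ or $J=(0,a]$. If $J=\emptyset$, then $G\subset\Sigma$, where $\phi=0$ and $d=\max\{|\eta-\eta'|,|\tau-\tau'|^{1/2}\}$. By (i), $|\tau(s)-\tau(s')|\le\Lambda^2|s-s'|^2$, so $\tau\equiv\tau_0$ and $\eta$ is injective, hence strictly monotone. In all cases, therefore,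
$$G_i(s)=c_i(\eta_i(s)),\qquad c_i(\eta)=(\eta,\ |\eta-\eta_0|^mv_i,\ \tau_0)$$
on the relevant side of $\eta_0$. If $\eta_i$ increases, $v_i$ is $0$ or a unit vector in $x$-space; if $\eta_i$ decreases, $v_i$ is $0$ or a unit vector in $y$-space.

**Step 5: compare exponents.** On $c_i$ we have $q=0$, so $\phi=0$, and (1.1) gives $d(c_i(\eta),Q)\le2|\eta-\eta_0|$ when $|\eta-\eta_0|\le1$. By Lemma 2, $\eta_1,\eta_2$ are monotone in the same direction and $v_1\ne v_2$. So $v_1,v_2$ both lie in $x$-space or both in $y$-space, the symplectic terms in (1.1) vanish, and with $\Delta_i(s)=|\eta_i(s)-\eta_0|$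
$$d(G_1(s),G_2(s'))=\big|\big(\Delta_1(s)-\Delta_2(s'),\ \Delta_1(s)^mv_1-\Delta_2(s')^mv_2\big)\big| .$$
For small $s$ choose $s'$ with $\eta_2(s')=\eta_1(s)$. By (iii) and (O1), $\Lambda^{-1}s^{m'}\le\Delta_1(s)^m|v_1-v_2|\le2(\Lambda s)^m$, so $m'\ge m$. Conversely, (ii) gives $|\Delta_1(s)-\Delta_2(s)|\le\Lambda s^{m'}$. By (O1) and the mean value theorem, $|\Delta_1(s)^m-\Delta_2(s)^m|\le m(\Lambda s)^{m-1}\Lambda s^{m'}$, so by (ii) again
$$\Lambda s^{m'}\ge\Delta_1(s)^m|v_1-v_2|-|\Delta_1(s)^m-\Delta_2(s)^m|\ge c\,s^m-Cs^{m-1}s^{m'},\qquad c>0 .$$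
As $m>1$, $s^{m-1}$ is bounded, and $s^m\le C's^{m'}$ for all $s\in(0,a]$. So $m'\le m$. $\square$

## 7. Counting germs: proofs of Theorems 1 and 2

**Incompatible germs.** We have $0=\Phi(0)\in S_m$. The first assertion of Theorem 2 is Proposition A ($n=1$) and Proposition B ($n\ge2$), transferred by the isometries $\Phi:(\omega,d_\phi)\to(S,d_\infty)$. The $\mathbb H$-regularity and the Hölder regularity of $\phi_m$ were shown in Sections 4 and 6.

**Proof of Theorem 1.** Suppose $\rho$ exists. For each $m\in I_n$ apply the property to $S_m$ and $P=0$, obtaining $\tilde\omega_m,\mathcal U_m,\tilde\Phi_m$, and let $p_m=\tilde\Phi_m^{-1}(0)\in\tilde\omega_m$. The topology of $\rho$ is Euclidean, so it has a countable base. Choose an element $B_m$ of this base with $p_m\in B_m\subset\tilde\omega_m$. Since $I_n$ is uncountable, $B_m=B_{m'}=:B$ for some $m\ne m'$. Then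
$$\tilde\Phi_m\circ\tilde\Phi_{m'}^{-1}:\tilde\Phi_{m'}(B)\to\tilde\Phi_m(B)$$
is a bi-Lipschitz homeomorphism from a relatively open neighborhood of $0$ in $S_{m'}$ onto a relatively open subset of $S_m$. It need not map $0$ to $0$, but in Propositions A and B the image of $0$ is arbitrary. So $m=m'$, a contradiction. $\square$

**The cardinality bound in Theorem 2.** Suppose $M$ had a dense set of cardinality less than $2^{\aleph_0}$. The balls of rational radius centered in it would form a base of cardinality less than $2^{\aleph_0}$. The argument above yields an injection $m\mapsto B_m$ of $I_n$ into this base, or, for the restricted classes, an injection of $\{m\in I_n:m>1/(1-\alpha)\}$; for these $m$ we have $1-\frac1m>\alpha$, so $\phi_m\in C^{0,\alpha}_{loc}$, resp. $C^{1,\alpha}_{loc}$. This is impossible, as both index sets have cardinality $2^{\aleph_0}$.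

**The bound is attained.** There are at most $2^{\aleph_0}$ continuous functions on open subsets of $V_1$. Let $M$ be the disjoint union of all $\mathbb H$-regular intrinsic graphs, with metric $\min\{d_\infty,1\}$ on each piece and distance $1$ between points of different pieces. This is a metric: two points have distance at most $1$, and a path through another piece has length at least $1$. Each piece is open and separable, and locally the metric is $d_\infty$. So $M$ has the property, and it has a dense set of cardinality $\le2^{\aleph_0}$. $\square$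

## 8. $C^{1,1}$ graphs for $n\ge2$, and the sharp exponent

**Proof of Theorem 3.** The case $n=1$ is Proposition 1. Let $n\ge2$ and $\phi\in C^{1,1}_{loc}$. The idea is that Lemma 3 needs only bounds on two derivatives, so it survives a limit.

**Step 1: mollify with uniform bounds.** Let $A_0=\Phi^{-1}(P)$ and choose $R\in(0,1]$ such that the closed ball of radius $2R$ about $A_0$ lies in $\omega$ and $D\phi$ is Lipschitz there. Mollification gives $\phi_\varepsilon$, $C^\infty$ near $Q_R$, with $\phi_\varepsilon\to\phi$ in $C^1(Q_R)$ and $|\phi_\varepsilon|,|D\phi_\varepsilon|,|D^2\phi_\varepsilon|\le K$ on $Q_R$ uniformly in $\varepsilon$. Lemma 3 gives $r,L$ independent of $\varepsilon$ and maps $\Psi_\varepsilon:D_r\to Q_R$ with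
$$L^{-1}d_N(p,q)\le d_{\phi_\varepsilon}(\Psi_\varepsilon(p),\Psi_\varepsilon(q))\le L\,d_N(p,q),\qquad p,q\in D_r .$$

**Step 2: pass to the limit.** The field $V$ of $\phi$ is Lipschitz on $Q_R$, because it contains only $\phi$ and $D\phi$, and $V_\varepsilon\to V$ uniformly on $Q_R$. All trajectories involved stay in $Q_{R/2}$, by the speed bound in Step 1 of Lemma 3. So by Gronwall $\Psi_\varepsilon\to\Psi:=\exp(sV)(\eta_0,h)$ uniformly on $D_r$. Then $\phi_\varepsilon(\Psi_\varepsilon(p))\to\phi(\Psi(p))$, and letting $\varepsilon\to0$ in (1.1) we get $L^{-1}d_N(p,q)\le d_\phi(\Psi(p),\Psi(q))\le L\,d_N(p,q)$ on $D_r$.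

**Step 3: conclude.** $\Psi$ is continuous and, by the lower bound, injective. By invariance of domain it is a homeomorphism onto an open neighborhood of $A_0=\Psi(0,h_0)$. So $\Phi\circ\Psi$, defined on the open set $D_r\subset V_1$, is a bi-Lipschitz parametrization of a neighborhood of $P$ in $S$.

**Step 4: sharpness.** The metric $d_\infty|_{V_1}$ induces the Euclidean topology, so it has the required property on the classes of Theorem 3. For $\alpha<1$ we have $\phi_m\in C^{0,\alpha}_{loc}$ ($n=1$), resp. $C^{1,\alpha}_{loc}$ ($n\ge2$), whenever $m\in I_n$ and $m>1/(1-\alpha)$. There are uncountably many such $m$, and they suffice in the proof of Theorem 1. So no $\rho$ works for these classes. $\square$
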